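# Partitioning a graph into copies of $K_\ell^-$

## 1. Graphs of order $\ell k$ with $k<\ell-2$

All graphs are finite, undirected and simple, and $\delta(G)$ is the minimum degree of $G$. We ask how large the minimum degree of a graph must be so that its vertices can be split into groups of $\ell$, each group spanning a complete graph with at most one edge missing.

**Definition (factor).** Let $F$ be a connected graph and let $|V(G)|$ be a multiple of $|V(F)|$. An $F$-factor of $G$ is a spanning subgraph of $G$ whose components are all isomorphic to $F$.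

**Definition ($K_\ell^-$).** For $\ell\ge 3$, $K_\ell^-$ is the complete graph $K_\ell$ with exactly one edge deleted. For example, $K_3^-$ is the path $P_3$, and $K_4^-$ is a $4$-cycle with one chord.

The degree condition of this lecture is, for a graph $G$ of order $\ell k$,
$$\delta(G)\ \ge\ \frac{\ell^2-3\ell+1}{\ell-2}\,k .$$
It looks better in the complement $H=\overline G$. Since $\ell^2-3\ell+1=(\ell-1)(\ell-2)-1$, the right side is $(\ell-1)k-\frac{k}{\ell-2}$. Put
$$q=\Big\lfloor \frac{k}{\ell-2}\Big\rfloor .$$
Because $\delta(G)$ is an integer, the condition is equivalent to $\delta(G)\ge(\ell-1)k-q$. A vertex of degree $d$ in $G$ has degree $\ell k-1-d$ in $H$, so the condition says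
$$\Delta(H)\le k+q-1,\qquad\text{where } k\ge(\ell-2)q .$$

**Definition (unit).** A *unit* is a set of $\ell$ vertices that induces at most one edge of $H$. It is *full* if it induces exactly one edge and *independent* if it induces none; the two vertices of the edge of a full unit are its *ends*.

An $\ell$-set $U$ is a unit exactly when $G[U]$ contains a spanning copy of $K_\ell^-$. So $G$ has a $K_\ell^-$-factor if and only if $V(H)$ can be partitioned into $k$ units.

We use one textbook theorem.

**Hajnal–Szemerédi theorem (1970).** A graph with maximum degree at most $\rho$ has a proper coloring with $\rho+1$ colors whose class sizes differ by at most $1$.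

**Special case.** If $k<\ell-2$ and $\delta(G)\ge\frac{\ell^2-3\ell+1}{\ell-2}k$, then $G$ has a $K_\ell^-$-factor.

*Proof.* Here $q=0$, so $\Delta(H)\le k-1$. The theorem gives a proper coloring of the $\ell k$ vertices with $k$ colors and class sizes differing by at most $1$, so every class has exactly $\ell$ vertices. The classes are $k$ independent units. $\square$

Two instances can be done without the theorem. If $k=1$ and $\ell\ge4$, then $\Delta(H)\le 0$ and $G$ is complete. If $k=2$ and $\ell\ge5$, then $H$ has $2\ell$ vertices and maximum degree at most $1$. It is a matching plus isolated vertices; put one end of each matching edge on each side and share the isolated vertices (their number is even) equally. In this special case the permission to have one edge of $H$ inside a unit is never used.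

What changes when $k\ge\ell-2$? Now $q\ge1$, and $H$ may contain a clique on $k+q>k$ vertices. Then $V(H)$ cannot be partitioned into $k$ independent sets, so full units are unavoidable. Take $\ell=5$, $k=3$, $q=1$, and let $H$ consist of three disjoint copies of $K_4$ and three isolated vertices; $\Delta(H)=3=k+q-1$. Each $K_4$ must have two vertices in one of the three units, and a unit can afford only one such pair. So each of the three units has to be full. This works: let the $i$-th unit contain two vertices of the $i$-th $K_4$, one of each other $K_4$, and one isolated vertex. There is no room left.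

## 2. The degree threshold for all $\ell$ and $k$

**Theorem 1.** Let $\ell\ge3$, $k\ge1$, and let $G$ have order $\ell k$ and $\delta(G)\ge\frac{\ell^2-3\ell+1}{\ell-2}k$ (and be connected if $\ell=3$). Then $G$ has a $K_\ell^-$-factor.

**Theorem 2 (sharpness for every $k$).** For all $\ell\ge4$, $k\ge1$ there is a graph of order $\ell k$ and minimum degree $(\ell-1)k-\lfloor k/(\ell-2)\rfloor-1$ without a $K_\ell^-$-factor. So the least minimum degree forcing a $K_\ell^-$-factor in graphs of order $\ell k$ is exactly $(\ell-1)k-\lfloor k/(\ell-2)\rfloor$. For $\ell=3$, $k\ge2$ there is a connected example with $\delta=k-1$.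

Theorem 1 is a conjecture of Kawarabayashi; the problem is taken from "K5^- -factor in a Graph", https://combinatorialpress.com/article/ars/Volume%20122/volume-122-paper-9.pdf. The following known results may be quoted: a connected graph of order $3k$ with $\delta\ge k$ has a $P_3$-factor; every graph of order $4k$ with $\delta\ge\frac52k$ has a $K_4^-$-factor; and the statement holds when the order of $G$ is sufficiently large. The first two are Theorem 1 for $\ell=3$ and $\ell=4$, because $\frac{\ell^2-3\ell+1}{\ell-2}$ equals $1$ and $\frac52$ there. The third is not used. So we need only treat $\ell\ge5$, and by Section 1 only $q\ge1$.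

## 3. Disjoint cliques in the complement: proof of Theorem 2

This proof shows what a unit can do against cliques. A unit contains at most two vertices of any clique of $H$, since three would give three edges. A unit with two vertices in some clique has spent its only edge there, so among vertex-disjoint cliques it has two vertices in at most one of them. Suppose $V(H)$ is partitioned into $k$ units. A clique on $k+a$ vertices has at most two vertices in each unit, so it has two vertices in at least $a$ units, and these units are different for disjoint cliques.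

**Construction for $k\ge\ell-2$.** Let $H$ consist of $\ell-2$ disjoint copies of $K_{k+q+1}$ and isolated vertices, $\ell k$ vertices in all. There is room: $(\ell-2)(k+q+1)\le\ell k$ means $(\ell-2)(q+1)\le 2k$, and this holds since $(\ell-2)q\le k$ and $\ell-2\le k$. A partition into $k$ units would need at least $(\ell-2)(q+1)>k$ units, as $q+1>k/(\ell-2)$.

**Construction for $k<\ell-2$.** Now $q=0$. Let $H$ consist of $k+1$ disjoint copies of $K_{k+1}$ and isolated vertices. There is room: $(k+1)^2=k^2+2k+1\le k(k+3)\le\ell k$, as $k\ge1$ and $k\le\ell-3$. At least $k+1$ units would be needed.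

In both cases $\Delta(H)=k+q$, so $G=\overline H$ has $\delta(G)=\ell k-1-k-q=(\ell-1)k-q-1$ and no $K_\ell^-$-factor. Since the condition of Theorem 1 is equivalent to $\delta(G)\ge(\ell-1)k-q$, Theorem 1 then gives the exact threshold for $\ell\ge4$.

For $\ell=3$, $k\ge2$ we have $q=k$, and the first construction is $H=K_{2k+1}$ plus $k-1$ isolated vertices. Then $G$ consists of a clique on $k-1\ge1$ vertices joined completely to $2k+1$ independent vertices. It is connected, $\delta(G)=k-1$, and it has no $P_3$-factor. This proves Theorem 2, given Theorem 1. $\blacksquare$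

**From here on $\ell\ge5$, $q\ge1$, $\Delta(H)\le k+q-1$ and $k\ge(\ell-2)q$.** We write $d_S(y)$ for the number of $H$-neighbors of $y$ in $S$, $N_S(y)$ for the set of them, and $e(\cdot,\cdot)$ for numbers of $H$-edges. Adjacency always means adjacency in $H$. For a set $S$ we write $S+a$ and $S-a$ for adding and removing a vertex.

## 4. Coloring with $k+q$ colors, and where greedy insertion stalls

A sensible first attempt is to color $H$ with $k+q$ colors, keep $k$ classes of size about $\ell-1$, and insert the remaining vertices one by one, each into a class where it has at most one neighbor.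

**Definition (configuration).** A *configuration* consists of pairwise disjoint units $U_1,\dots,U_j$, independent sets $W_1,\dots,W_{k-j}$ of size $\ell-1$, and the set $L$ of the remaining vertices, called *loose*. Its size is $|L|=\ell k-\ell j-(\ell-1)(k-j)=k-j$.

**Step 1. A configuration with $j=0$ exists.** The purpose is to have somewhere to start. Color $H$ equitably with $k+q$ colors.

If $k\ge(\ell-1)q$, then $\ell k\ge(\ell-1)(k+q)$, so all classes have size at least $\ell-1$. Choose $k$ classes and an $(\ell-1)$-subset of each.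

If $k<(\ell-1)q$, then $\ell k<(\ell-1)(k+q)$, while $(\ell-2)(k+q)\le\ell k$ because $(\ell-2)q\le k\le 2k$. So the class sizes are $\ell-2$ and $\ell-1$. The number of classes of size $\ell-1$ is $\ell k-(\ell-2)(k+q)=2k-(\ell-2)q\ge k$. Choose $k$ of them.

Now insert. A loose $y$ can be inserted into $W_i$ when $d_{W_i}(y)\le1$, and then $j$ grows by one. The insertion stalls when every loose vertex has at least two neighbors in every remaining $W_i$. The degree of $y$ then gives only $2(k-j)\le k+q-1$. So we are sure to reach $j\ge\frac{k-q+1}2$, about half of what we need when $q$ is small compared with $k$, and the degree count forbids nothing more.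

Stalls do occur. Let $\ell=5$, $k=3$, and let $H$ be a path $a\,y\,b$ together with $12$ isolated vertices. Color classes of sizes $4,4,4,3$ could be two classes of isolated vertices, a third class $\{a,b,i_1,i_2\}$ and a fourth $\{y,i_3,i_4\}$, where the $i$'s are isolated. Insert $i_3$ and $i_4$ into the first two classes. Then $y$ is left, with two neighbors in the only remaining $W_i$. Here the cure is obvious: exchange $y$ with an isolated vertex inside a finished unit. In general, then, we must reopen finished units, and that calls for a way to control the exchanges.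

**From now on suppose that no partition into $k$ units exists.** We derive a contradiction. Every configuration has $j<k$. Let $j$ be maximum. In every configuration with this $j$,
$$d_{W_i}(y)\ge2\ \text{ for every loose }y\text{ and every }i, \tag{1}$$
since otherwise $W_i+y$ is a unit and $j$ could be increased.

## 5. Exchanges that cost nothing

Among the configurations with maximum $j$, take those for which the number $f$ of full units is minimum.

**Definition (state).** A *state* is a configuration with maximum $j$ and then minimum $f$, together with a distinguished $D\in\{W_1,\dots,W_{k-j}\}$ and a distinguished loose vertex. In a state, "the loose vertex" means the distinguished one.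

The plan is to keep $D$ fixed and show that very many vertices can be made loose. By (1) each of them has two neighbors in $D$, but only $(\ell-1)(k+q-1)$ edges leave the set $D$.

**Definition (exits and the three families).** Relative to $D$:

* $\mathcal C$ consists of all $W_i$ (including $D$), the independent units containing a vertex $u$ with $d_D(u)\le1$, and the full units having an end $u$ with $d_D(u)\le1$. Such vertices $u$ are called *exits* of the unit.
* $\mathcal F$ consists of the other full units: both ends have $d_D\ge2$.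
* $\mathcal H$ consists of the other independent units: all vertices have $d_D\ge2$.

For example, let $\ell=5$, $D=\{d_1,d_2,d_3,d_4\}$, and let $U=\{v,w,z,r_1,r_2\}$ be full with edge $vw$. If $d_1$ is the only neighbor of $v$ in $D$, then $v$ is an exit: $D+v$ has the single edge $vd_1$, so it is a unit, and $U-v$ is independent and can play the role of $D$.

Let $c=|\mathcal C|\ge1$, $N=|\mathcal F|$, $h=|\mathcal H|$. Then $k=c+N+h$.

**Step 2. The loose vertex has two neighbors in each member of $\mathcal C$.** This says that members of $\mathcal C$ are as good as the $W_i$. In a state with loose vertex $y$,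
$$d_U(y)\ge2\ (U\in\mathcal C),\qquad d_{U-u}(y)\ge2\ \text{ for every exit }u\text{ of a unit }U\in\mathcal C. \tag{2}$$
For $U=W_i$ this is (1). If $u$ is an exit of $U$, then $D+u$ is a unit, and $U-u$ is an independent $(\ell-1)$-set (if $U$ is full, $u$ is an end of its edge). Replacing $U,D$ by $D+u,U-u$ gives a configuration with maximum $j$ and the same loose vertices, and (1) gives $d_{U-u}(y)\ge2$.

**Step 3. Full units.** The purpose is to see when the loose vertex can be exchanged with a vertex of a full unit. In a state with loose vertex $y$, let $U$ be a full unit with edge $vw$. Then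
$$d_U(y)\ge1,\ \text{ and if } d_U(y)=1 \text{ then the neighbor } z \text{ of } y \text{ in } U \text{ is not } v \text{ or } w. \tag{3}$$
If $d_U(y)=0$, then $U-v+y$ is independent. If the only neighbor of $y$ in $U$ is an end, replace that end by $y$; the result is independent. In both cases $j$ is unchanged and $f$ decreases, a contradiction.

Now let $U\in\mathcal F$ and $d_U(y)=1$. Then we may *exchange* $y$ with any of $v$, $w$, $z$, that is, put $y$ into $U$ and make that vertex loose. The new unit induces exactly one edge, namely $yz$, $yz$, $vw$ respectively, so $f$ does not change and we have a state again. The new unit is again in $\mathcal F$: we have $d_D(v),d_D(w)\ge2$ since $U\in\mathcal F$, $d_D(y)\ge2$ by (1), and $d_D(z)\ge2$ by (1), because $z$ can be made loose. In the example above, if $y$ is adjacent to $z$ only, then $U-v+y=\{y,w,z,r_1,r_2\}$ has the single edge $yz$.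

**Step 4. Independent units.** The purpose is the analogous exchange for $\mathcal H$.
$$\text{If } U\in\mathcal H \text{ and } d_U(y)=0, \text{ we may exchange } y \text{ with any } u\in U. \tag{4}$$
The new unit $U-u+y$ is independent, it is in $\mathcal H$ because $d_D(y)\ge2$ by (1), and $f$ is unchanged.

**Step 5. Ends see $D$.** This is needed later for the members of $\mathcal C$.
$$\text{Both ends of every full unit have at least one neighbor in } D. \tag{5}$$
If $d_D(v)=0$ for an end $v$ of $U$, replace $U,D$ by the independent unit $D+v$ and the independent set $U-v$. Then $f$ decreases, a contradiction.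

The exchanges in Steps 3 and 4 preserve $D$, all members of $\mathcal C$, and the numbers $c,N,h$.

**Step 6. The degree of a loose vertex.** The purpose is to measure how little freedom a loose vertex has. For a state let $\zeta$ be the number of units in $\mathcal H$ without a neighbor of the loose vertex. Let $p$ be the maximum of $\zeta$ over **all** states. Fix a state $\mathcal S_0$ with loose vertex $x$ and $\zeta=p$. All states used below arise from $\mathcal S_0$ by exchanges (3), (4), so they have the same $D,c,N,h$. Put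
$$E=q-1-c+p,\qquad s=E+1,\qquad\text{so } q=s+c-p .$$
In every such state with loose vertex $y$,
$$\sum_{U\in\mathcal F}(d_U(y)-1)+\sum_{U\in\mathcal C}(d_U(y)-2)+\Big(\sum_{U\in\mathcal H}d_U(y)-(h-p)\Big)\le E, \tag{6}$$
with the families of that state. Indeed $\sum_U d_U(y)\le d(y)\le k+q-1$, and with $k=c+N+h$ we get $k+q-1-N-2c-(h-p)=q-1-c+p=E$. Each of the three sums is nonnegative: the first by (3), the second by (2), and the third because at most $p$ units of $\mathcal H$ contain no neighbor of $y$, by the choice of $p$. In particular $E\ge0$ and $s\ge1$, and each of the three sums is at most $E$.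

## 6. Why the ends of full units are not enough

Let us try to finish now. Vertices with at least two neighbors in $D$ are $x$, all $\ell h$ vertices of $\mathcal H$-units and the $2N$ ends of $\mathcal F$-units. Counting edges at $D$,
$$2(\ell h+1)+4N\le(\ell-1)(k+q-1).$$
Each unit of $\mathcal F$ pays only $4$, while it contributes $\ell-1\ge4$ on the right. There need not be a contradiction. Take the numbers $\ell=5$, $k=6$, $q=2$, $c=1$, $N=5$, $h=0$. They are consistent: $k=c+N+h\ge3q$, $p=0$, $E=q-1-c+p=0$. The count reads $2+20\le 4\cdot7=28$, which is true.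

What has been ignored is the three other vertices of each full unit. By (3), when the loose vertex is adjacent to just one vertex $z$ of $U\in\mathcal F$, this $z$ can be made loose too, so $d_D(z)\ge2$. In the numerical example, four such vertices $z$ would already give $22+8=30>28$.

The idea is to show that there are many such $z$, as follows. The ends themselves can be made loose, and each loosenable vertex has exactly one neighbor in almost every $U\in\mathcal F$. This gives many pairs $(y,z)$. If no $z$ serves too many $y$'s, there are many $z$'s. In the example $E=0$, so $x$ has exactly one neighbor in each of the $5$ full units. All $10$ ends can be made loose, each with exactly one neighbor in each of the $4$ other units. That makes $5+40=45$ pairs. Lemma 2 below says that each $z$ occurs in at most $2s=2$ pairs, so there are at least $23$ vertices $z$, far more than four. The rest of the proof makes this work for all values of the parameters.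

## 7. A stock of vertices that can be made loose

From now on $\mathcal F,\mathcal H,\mathcal C$ denote the families in $\mathcal S_0$, and a unit is *unmodified* in another state if it is equal to the unit in $\mathcal S_0$. For $U\in\mathcal F$ let $v_U,w_U$ be its ends and $R_U=U\setminus\{v_U,w_U\}$. Call $y$ *solo* on $U$ if $d_U(y)=1$.

**Step 7. The set $P$.** These are $x$ and the vertices that replace $x$ by one exchange (4). Let $\mathcal Z\subseteq\mathcal H$ be the set of the $p$ units without neighbors of $x$, and let $P=\{x\}\cup\bigcup\mathcal Z$, so $|P|=\ell p+1$. For each $y\in P$ there is a state $\Sigma_y$ with $y$ loose. Let $\Sigma_x=\mathcal S_0$; for $y\ne x$ exchange $x$ with $y$. At most one unit is modified, namely a unit of $\mathcal Z$ in which $x$ replaces $y$. Let $NS(y)=|\{U\in\mathcal F:d_U(y)\ge2\}|$ for $y\in P$. All units of $\mathcal F$ are unmodified in $\Sigma_y$, so (3) and (6) say that $y$ is solo on the other $N-NS(y)$ units and that $NS(y)\le E$.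

**Step 8. The set $Y$.** These are the ends we can make loose. Let $\mathcal F_1$ be the set of $U\in\mathcal F$ on which some $y\in P$ is solo, and fix such a $y_U\in P$. Since $x\in P$ is non-solo on all of $\mathcal F\setminus\mathcal F_1$, we have $N-|\mathcal F_1|\le E$, that is, $|\mathcal F_1|\ge N-E$. Let $Y=\bigcup_{U\in\mathcal F_1}\{v_U,w_U\}$, and call $U$ the *home* of $v_U$ and $w_U$. For $y\in Y$ with home $U$, exchange $y_U$ with $y$ in $\Sigma_{y_U}$, using (3). This gives a state $\Sigma_y$ with $y$ loose where, among $\mathcal F$, only $U$ is modified: it has become the full unit $U-y+y_U$. By (6), $y$ is non-solo on at most $E$ units of $\mathcal F\setminus\{U\}$.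

By (3) applied in $\Sigma_y$: if $y\in P\cup Y$ is solo on a unit $U\in\mathcal F$ that is not its home, then its neighbor in $U$ lies in $R_U$.

**Step 9. The set $Z_1$.** These are the inner vertices of full units reached from $P\cup Y$. For $z\in R_U$, $U\in\mathcal F$, let
$$S^P_z=\{y\in P:N_U(y)=\{z\}\},\qquad S^Y_z=\{y\in Y:\text{ home of }y\text{ is not }U,\ N_U(y)=\{z\}\}.$$
Let $Z_1$ be the set of all $z$ with $S^P_z\cup S^Y_z\ne\emptyset$. For $z\in Z_1$ choose $y\in S^P_z$ if possible, otherwise $y\in S^Y_z$, and let $\Sigma_z$ be obtained from $\Sigma_y$ by exchanging $y$ with $z$; this is allowed by (3), as $U$ is unmodified in $\Sigma_y$. In $\Sigma_z$ at most two units of $\mathcal F$ are modified: the unit containing $z$ and, if $y\in Y$, the home of $y$. Among $\mathcal H$ at most one unit is modified, and it is in $\mathcal Z$.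

**Step 10. The set $O$.** The new loose vertices $z$ may miss further units of $\mathcal H$, and these give more loosenable vertices. Let $\mathcal O$ be the set of units in $\mathcal H\setminus\mathcal Z$ containing no neighbor of some $z\in Z_1$. Let
$$g=|\mathcal O|,\qquad O=\bigcup\mathcal O,\qquad \eta=h-p-g\ge0,$$
and let $O^-$ be the union of the other $\eta$ units of $\mathcal H\setminus\mathcal Z$. Each $u\in O$ is loose in some state $\Sigma_u$: take $z\in Z_1$ without neighbors in the unit of $\mathcal O$ containing $u$ (this unit is unmodified in $\Sigma_z$) and exchange $z$ with $u$ by (4). In $\Sigma_u$ at most two units of $\mathcal F$ are modified, the unit of $\mathcal O$ containing $u$ has $u$ replaced by $z$, and all other units of $\mathcal H\setminus\mathcal Z$ are unmodified. Fix one $\Sigma_u$ for each $u$. For $z\in R_U$ let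
$$S^O_z=\{u\in O: U\text{ is unmodified in }\Sigma_u\text{ and }N_U(u)=\{z\}\}.$$
At least $N-2$ units of $\mathcal F$ are unmodified in $\Sigma_u$. By (6), $u$ is non-solo on at most $E$ of them, and by (3) a solo neighbor lies in $R_U$. So each $u\in O$ lies in $S^O_z$ for at least $N-2-E$ vertices $z$.

**Step 11. The set $Z$.** Let $S_z=S^P_z\cup S^Y_z\cup S^O_z$, let $Z$ be the set of $z$ with $S_z\ne\emptyset$, and $M=|Z|$. Every $z\in Z$ is loose in some state with the same $D$: in $\Sigma_z$ if $z\in Z_1$, and otherwise after exchanging some $u\in S^O_z$ with $z$ in $\Sigma_u$. Hence $d_D(z)\ge2$.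

## 8. No inner vertex serves too many loosenable vertices

**Lemma 1.** Let $z\in R_U$, $U\in\mathcal F$. The set $T_z$ of homes of vertices in $S^Y_z$ satisfies $t:=|T_z|\le E+1$.

*Proof.* Let $t\ge1$ and $v'=v_U$. By definition $U\notin T_z$.

**Claim.** If $y_1,y_2\in S^Y_z$ have distinct homes $U_1,U_2$ and are non-adjacent, then $d_{U_2-y_2}(v')\ge2$ and $d_{U_1-y_1}(v')\ge2$.

The claim is where minimality of $f$ enters: two ends and $v'$ could otherwise be rearranged so as to destroy a full unit. By symmetry we prove the first inequality. Suppose $d_{U_2-y_2}(v')\le1$. In $\Sigma_{y_1}$ the vertex $y_1$ is loose, $U_1$ has become the full unit $U_1-y_1+y_{U_1}$, and $U,U_2$ are unmodified. Replace $U$ by $U^*=(U\setminus\{v',z\})\cup\{y_1,y_2\}$ and $U_2$ by $U_2-y_2+v'$, with $z$ loose. The set $U^*$ is independent: $U-v'$ is independent, $z$ was the only neighbor of $y_1$ and of $y_2$ in $U$, and $y_1,y_2$ are non-adjacent. As $y_2$ is an end of $U_2$, the set $U_2-y_2$ is independent, so $U_2-y_2+v'$ induces at most one edge and is a unit. So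 $j$ is unchanged. The two units were full before, and now at least one of them is independent, so $f$ has decreased, a contradiction. This proves the claim.

Let $T'=\{U''\in T_z:d_{U''}(v')\ge2\}$.

Suppose $T'\ne T_z$. Pick $U_1\in T_z\setminus T'$ and $y_1\in S^Y_z\cap U_1$; then $d_{U_1-y_1}(v')\le1$. By the claim, $y_1$ is adjacent to every vertex of $S^Y_z$ with another home $U_2$, hence to an end of $U_2$, for each $U_2\in T_z\setminus\{U_1\}$. By (3) in $\Sigma_{y_1}$, where $U_2$ is unmodified, a solo neighbor is never an end; so $d_{U_2}(y_1)\ge2$. This holds for $t-1$ units different from the home of $y_1$, so $t-1\le E$.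

Suppose $T'=T_z$. Take $U_1\in T_z$ and $y_1\in S^Y_z\cap U_1$, and in $\Sigma_{y_1}$ exchange $y_1$ with $v'$ in $U$. Then $v'$ is loose and, among $\mathcal F$, only $U_1$ and $U$ are modified. The $t-1$ units of $T_z\setminus\{U_1\}$ are unmodified, and $v'$ has at least two neighbors in each. So (6) gives $t-1\le E$. $\square$

**Lemma 2.** For all $z\in Z$ we have $|S_z|\le B$, where $B=2s$ if $g=0$ and $B=s+g+\max\{s,p\}$ if $g\ge1$. (So $B\ge2s+g\ge2s$.)

*Proof.* All vertices of $S_z$ are adjacent to $z$, so we make $z$ loose and use (6). Let $U$ be the unit of $\mathcal F$ containing $z$, and let $b$ be the number of units both of whose ends are in $S^Y_z$. Then $|S^Y_z|=t+b$, and $t\le s$ by Lemma 1.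

*Case $z\in Z_1$.* Let $y$ be the vertex chosen for $\Sigma_z$. Put $y_0=y$ if $S^P_z\ne\emptyset$, and $y_0=y_{U'}$, where $U'$ is the home of $y$, otherwise. In $\Sigma_z$ the $\mathcal H$-units have union $(P\setminus\{y_0\})\cup O\cup O^-$. By the definition of $\mathcal O$, each of the $\eta$ units forming $O^-$ contains a neighbor of $z$, so $d_{O^-}(z)\ge\eta$. With $h-p=g+\eta$, (6) gives
$$d_{P\setminus\{y_0\}}(z)+d_O(z)\le E+g-\sum_{\mathcal F}(d_{U''}(z)-1),$$
the sum being over the $\mathcal F$-units of $\Sigma_z$; all its terms are nonnegative. The $b$ units with both ends in $S^Y_z$ are different from $U$, and each of them that is unmodified contributes at least $1$, since both of its ends are adjacent to $z$.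

If $S^P_z\ne\emptyset$, only $U$ is modified among $\mathcal F$, so the sum is at least $b$. Then $|S^P_z|-1+|S^O_z|\le E+g-b$, that is, $|S^P_z|+|S^O_z|+b\le s+g$. If $S^P_z=\emptyset$, besides $U$ only the home of $y$ is modified, so the sum is at least $b-1$, and $|S^O_z|+b\le E+g+1=s+g$. In both cases
$$|S_z|=|S^P_z|+|S^O_z|+b+t\le(s+g)+s=2s+g\le B.$$

*Case $z\in Z\setminus Z_1$.* Then $S_z=S^O_z$ contains some $u$, so $g\ge1$. Exchange $u$ with $z$ in $\Sigma_u$. Now $z$ is loose, the vertices of $O\setminus\{u\}$ and of $O^-$ lie in $\mathcal H$-units, and the $\eta$ units forming $O^-$ are unmodified. At most $p$ units of $\mathcal H$ have no neighbor of $z$, so $d_{O^-}(z)\ge\max\{\eta-p,0\}$. By (6), $d_{O\setminus\{u\}}(z)+d_{O^-}(z)\le E+(h-p)=E+g+\eta$, hence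
$$d_{O\setminus\{u\}}(z)\le E+g+\eta-\max\{\eta-p,0\}\le E+g+p ,$$
and $|S_z|\le E+g+p+1=s+g+p\le B$. $\square$

## 9. Edges between $D$ and the other members of $\mathcal C$

A member of $\mathcal C$ may send few edges to $D$. The next lemma says that a loosenable vertex then pays for this with a third neighbor in that member.

For $U\in\mathcal C\setminus\{D\}$ put $\omega(U)=e(D,U)$ if $U$ is a unit and $\omega(U)=2+e(D,U)$ if $U$ is some $W_i$.

**Lemma 3.** Let $U\in\mathcal C\setminus\{D\}$, $y\in P$ and $d_U(y)=2$.

(a) If $U$ is an independent unit, then $\omega(U)\ge4$.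

(b) If $U=W_i$ and $d_D(y)\le\ell-2$, then $\omega(U)\ge3$.

(c) If $U$ is a full unit and $d_D(y)\le\ell-3$, then $\omega(U)\ge3$.

Moreover, without any assumption on $y$, $\omega(U)\ge2$ if $U$ is some $W_i$ or a full unit.

*Proof.* The last statement follows from the definition for $W_i$ and from (5) for full units. For the rest work in $\Sigma_y$, where the members of $\mathcal C$ are the same as in $\mathcal S_0$.

(a) If $y$ were adjacent to an exit $u$ of $U$, then $d_{U-u}(y)=1$, against (2). So the two neighbors of $y$ in $U$ are not exits. In an independent unit this means that each has at least two neighbors in $D$, so $e(D,U)\ge4$.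

(b) Suppose $\omega(W_i)\le2$, that is, $e(D,W_i)=0$. Take $a\in N_{W_i}(y)$ and $\tau\in D\setminus N(y)$, which exists as $|D|=\ell-1$. Replace $D,W_i$ by the sets $D-\tau+a$ and $W_i-a+\tau$, which are independent of size $\ell-1$. But $y$ has only one neighbor in $W_i-a+\tau$, contradicting (1).

(c) Let $vw$ be the edge of $U$ and suppose $e(D,U)\le2$. By (5), $v$ and $w$ have exactly one neighbor in $D$ each, and no other vertex of $U$ has one. So $v,w$ are exits, and as in (a) they are not adjacent to $y$; thus $N_U(y)=\{a,b\}\subseteq U\setminus\{v,w\}$. Let $N_D(v)=\{d_0\}$.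

If $d_0$ is not adjacent to $w$, then $D-d_0+v$ is independent of size $\ell-1$, and $U-v+d_0$ is independent of size $\ell$, since no vertex of $U$ other than $v$ is adjacent to $d_0$. Using them in place of $D,U$ decreases $f$, a contradiction.

So $N_D(w)=\{d_0\}$. Since $|\{d_0\}\cup N_D(y)|\le\ell-2<|D|$, there is $\tau\in D\setminus(\{d_0\}\cup N(y))$. It has no neighbor in $U$. So $U-v-a+\tau$ is independent of size $\ell-1$. The set $D-\tau+a+v$ has size $\ell$; since $a$ has no neighbor in $D$ and is not adjacent to $v$, its only edge is $vd_0$, and it is a unit. Using these two sets keeps $j$, but $y$ has only the neighbor $b$ in $U-v-a+\tau$, contradicting (1). $\square$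

**Step 12. Consequences for $NS(y)$.** The purpose is to improve the bound $NS(y)\le E$. Let
$$P_2=\{y\in P:d_D(y)\le\ell-3\},$$
and let $c_3$ be the number of *poor* $U\in\mathcal C\setminus\{D\}$, meaning $\omega(U)\le2$. For instance, a full unit whose ends have one neighbor each in $D$, with no other edges to $D$, is poor. If $y\in P_2$ and $U$ is poor, then $d_U(y)\ge2$ by (2), and equality is excluded by Lemma 3; so $d_U(y)\ge3$. Now (6) gives:

* For $y\in P_2$: $NS(y)\le E-c_3$. In particular $c_3\le E=s-1$ if $P_2\ne\emptyset$.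
* For $y\in P\setminus P_2$: $d_D(y)-2\ge\ell-4\ge1$, and since $D\in\mathcal C$, $NS(y)\le E-1$.

## 10. Counting pairs $(y,z)$ and counting edges at $D$

**Step 13. A lower bound for $M$.** Put $K=N-s=N-1-E$. Double count the pairs $(y,z)$ with $y\in S_z$. The sets $P,Y,O$ are disjoint, and for a fixed $y$ different units give different $z$. By Steps 7, 8 and 10 and Lemma 2,
$$MB\ \ge\ \sum_{y\in P}(N-NS(y))+\sum_{y\in Y}\max\{0,K\}+\ell g\max\{0,K-1\}. \tag{7}$$
Here $N-NS(y)\ge\max\{0,K+1+c_3\}$ for $y\in P_2$, $N-NS(y)\ge K+2$ for $y\in P\setminus P_2$, and $|Y|=2|\mathcal F_1|\ge2(N-E)=2(K+1)$.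

**Step 14. Edges at $D$.** Since $D$ is independent, $\sum_{u\notin D}d_D(u)\le(\ell-1)(k+q-1)$. We list disjoint groups of vertices outside $D$. The $\ell p+1+\ell(g+\eta)$ vertices of $P\cup O\cup O^-$ (that is, $x$ and the vertices of all $\mathcal H$-units), the $2N$ ends of $\mathcal F$-units and the $M$ vertices of $Z\subseteq\bigcup R_U$ have $d_D\ge2$. So do the loose vertices of $\mathcal S_0$ other than $x$; there are $k-j-1$ of them, as many as there are $W_i\ne D$, and we book their contribution in the summand $2$ of $\omega(W_i)$. With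
$$\Gamma_1=\sum_{y\in P}(d_D(y)-2)+\sum_{U\in\mathcal C\setminus\{D\}}\omega(U)\ \ge0$$
we obtain
$$2(\ell p+1)+2\ell(g+\eta)+4N+2M+\Gamma_1\le(\ell-1)(k+q-1).$$
Since $h=p+g+\eta$, $N=K+s$ and $q=s+c-p$,
$$k+q=(c+N+p+g+\eta)+(s+c-p)=K+2s+2c+g+\eta .$$
Moving everything to the left, the coefficients are: $4-2(\ell-1)=-(2\ell-6)$ for $s$; $-(2\ell-2)$ for $c$; $4-(\ell-1)=-(\ell-5)$ for $K$; $2\ell-(\ell-1)=\ell+1$ for $g+\eta$; and the constant is $2+(\ell-1)$. So
$$\Lambda+\Gamma_1+2M\le0,\qquad \Lambda:=2\ell p-(2\ell-6)s-(2\ell-2)c-(\ell-5)K+(\ell+1)(g+\eta)+\ell+1. \tag{8}$$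

**Step 15. The relation between $k$ and $q$.** This is where $k\ge(\ell-2)q$ enters. It gives $k+q\ge(\ell-1)q=(\ell-1)(s+c-p)$, that is,
$$(\ell-1)p\ \ge\ (\ell-3)(s+c)-K-g-\eta. \tag{9}$$

**The goal is now to show $\Lambda+\Gamma_1+2M>0$, which contradicts (8).**

Put $\varepsilon=\frac1{\ell-1}\le\frac14$ and $r=1+\varepsilon=\frac\ell{\ell-1}$. Then
$$\varepsilon(\ell-3)=1-2\varepsilon,\qquad r(\ell-3)=\ell-2-2\varepsilon,\qquad \frac{1+4\varepsilon}r=\frac{\ell+3}\ell .$$
Multiplying (9) by $r$,
$$\ell p\ge r[(\ell-3)(s+c)-K-g-\eta]. \tag{9'}$$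
Insert (9') twice into $\Lambda$. The coefficients become $2(\ell-2-2\varepsilon)-(2\ell-6)=2-4\varepsilon$ for $s$, $2(\ell-2-2\varepsilon)-(2\ell-2)=-(2+4\varepsilon)$ for $c$, $-2r-(\ell-5)=-(\ell-3+2\varepsilon)$ for $K$, and $\ell+1-2r=\ell-1-2\varepsilon$ for $g+\eta$. Hence
$$\Lambda\ge(2-4\varepsilon)s-(2+4\varepsilon)c-(\ell-3+2\varepsilon)K+(\ell-1-2\varepsilon)(g+\eta)+\ell+1. \tag{10}$$
The negative terms are those in $c$ and, if $K>0$, in $K$. The first must be paid by $\Gamma_1$ or by the relation (9), the second by $2M$.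

**Step 16. Lower bounds for $\Gamma_1$.** These pay for $c$.

*If $P_2=\emptyset$:* let $c_3'$ be the number of poor independent units in $\mathcal C$. By (2) and Lemma 3(a), which needs no assumption on $d_D(y)$, every $y\in P$ has $d_U(y)\ge3$ on each of them. Also $d_D(y)-2\ge\ell-4\ge1$. By (6), $1+c_3'\le E$, that is, $c_3'\le s-2$. All other $U\in\mathcal C\setminus\{D\}$ have $\omega(U)\ge2$ by Lemma 3. So $\Gamma_1\ge|P|+2(c-1-c_3')\ge(\ell p+1)+2(c-1)-2(s-2)$, that is,
$$\Gamma_1\ge\ell p+2c-2s+3. \tag{11}$$

*If $P_2\ne\emptyset$:* $\Gamma_1\ge|P\setminus P_2|+3(c-1-c_3)$, since non-poor members have $\omega\ge3$.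

**Step 17. Combining with (7) for $K\ge0$.** Put $\psi=2|P|/B$ and, for $K\ge0$,
$$Q=\frac2B\big[|P|(K+1)+2K(K+1)+\ell g(K-1)\big].$$
By (7), $2M\ge Q$ always, and $2M\ge Q+\frac{2}{B}c_3|P_2|$ if $P_2\ne\emptyset$. Put $\Gamma=\Gamma_1+2M-Q$, so that $\Lambda+\Gamma_1+2M=\Lambda+Q+\Gamma$. If $P_2\ne\emptyset$, then $\frac{2c_3}B<1$ because $c_3\le s-1$ and $B\ge2s$. Hence $|P\setminus P_2|+\frac{2c_3}B|P_2|\ge\frac{2c_3}B|P|=\psi c_3$. Therefore, for $K\ge0$:

* ($\Gamma$0) $\Gamma\ge0$;
* ($\Gamma$1) if $P_2\ne\emptyset$: $\Gamma\ge3(c-1)-c_3(3-\psi)$ with $0\le c_3\le s-1$;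
* ($\Gamma$2) if $P_2=\emptyset$: $\Gamma\ge\ell p+2c-2s+3$.

Since $|P|\ge\ell p$ and $K\ge0$, we also have $Q\ge\frac2B\big[\ell(p+g)K+2K^2-\ell g\big]$.

Three cases remain: $K\ge0$ with $g=0$ or $p\le s$ (Section 11); $K\ge0$ with $g\ge1$ and $p>s$ (Section 12); $K\le-1$ (Section 13).

## 11. Many full units, with $g=0$ or $p\le s$

Here $K\ge0$ and $B=2s+g$.

**Step 18. Change of variables.** The purpose is to absorb $g$ into $p$ and $s$. Put
$$\tilde s=s+\tfrac g2=\tfrac B2\ge1+\tfrac g2,\qquad \tilde p=p+g,\qquad \kappa=\frac K{\tilde s},\qquad \alpha=r(2+\kappa).$$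
Substituting $p=\tilde p-g$, $s=\tilde s-\frac g2$ in (8), the coefficient of $g$ becomes $-2\ell+(\ell-3)+(\ell+1)=-2$, so
$$\Lambda=2\ell\tilde p-(2\ell-6)\tilde s-(2\ell-2)c-(\ell-5)K+(\ell+1)\eta-2g+\ell+1 .$$
In (9) the coefficient of $g$ on the right becomes $(\ell-1)-\frac{\ell-3}2-1=\frac{\ell-1}2$, so
$$(\ell-1)\tilde p\ge A-\eta,\qquad A=(\ell-3)(\tilde s+c)-K+\tfrac{(\ell-1)g}2 .$$
Further $Q\ge\frac1{\tilde s}(\ell\tilde pK+2K^2-\ell g)$, and $2\ell+\ell\kappa=\alpha(\ell-1)$. Hence
$$\Lambda+Q\ge\alpha(\ell-1)\tilde p+(\ell+1)\eta-(2\ell-6)\tilde s-(2\ell-2)c-(\ell-5)K+\frac{2K^2}{\tilde s}-2g-\frac{\ell g}{\tilde s}+\ell+1 .$$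

**Step 19. The case $\alpha\ge\ell+1$.** Here ($\Gamma$0) suffices. We have $\alpha(\ell-1)\tilde p+(\ell+1)\eta\ge(\ell+1)[(\ell-1)\tilde p+\eta]\ge(\ell+1)A$. The coefficients become $(\ell+1)(\ell-3)-(2\ell-6)=(\ell-1)(\ell-3)$ for $\tilde s$, $(\ell+1)(\ell-3)-(2\ell-2)=\ell^2-4\ell-1$ for $c$, $-(\ell+1)-(\ell-5)=-(2\ell-4)$ for $K$, and $\frac{(\ell+1)(\ell-1)}2-2=\frac{\ell^2-5}2$ for $g$. So $\Lambda+Q$ is at least
$$\Big[(\ell-1)(\ell-3)\tilde s-(2\ell-4)K+\frac{2K^2}{\tilde s}\Big]+(\ell^2-4\ell-1)c+\frac{\ell^2-5}2g-\frac{\ell g}{\tilde s}+\ell+1 .$$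
The bracket is a quadratic form in $(\tilde s,K)$ divided by $\tilde s$, with positive leading coefficients and discriminant $(2\ell-4)^2-8(\ell-1)(\ell-3)=-4\ell^2+16\ell-8<0$ for $\ell\ge5$; so it is positive. Also $\ell^2-4\ell-1>0$, and $\frac{\ell^2-5}2\ge\ell\ge\frac\ell{\tilde s}$, because $\ell^2-2\ell-5\ge0$ and $\tilde s\ge1$. So $\Lambda+Q>0$, and ($\Gamma$0) finishes.

**Step 20. The case $\alpha<\ell+1$: the basic inequality.** Now $\alpha(\ell-1)\tilde p+(\ell+1)\eta\ge\alpha(A-\eta)+(\ell+1)\eta=\alpha A+(\ell+1-\alpha)\eta$. Expanding $\alpha A=r(2+\kappa)A$ with $\kappa\tilde s=K$, $\kappa K=K^2/\tilde s$, $r(\ell-1)=\ell$ and $2r(\ell-3)=2\ell-4-4\varepsilon$,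
$$\alpha A=(2\ell-4-4\varepsilon)(\tilde s+c)+r(\ell-3)K+r(\ell-3)c\kappa-2rK-r\frac{K^2}{\tilde s}+\ell g+\frac{\ell\kappa g}2 .$$
Collect terms: for $\tilde s$ and $c$ we get $2-4\varepsilon$ and $-(2+4\varepsilon)$; for $K$, $r(\ell-3)-2r-(\ell-5)=(r-1)(\ell-5)=\varepsilon(\ell-5)$; for $K^2/\tilde s$, $2-r=1-\varepsilon$; for $g$, $\ell-2$. Dropping $\frac{\ell\kappa g}2\ge0$,
$$\Lambda+Q\ge(2-4\varepsilon)\tilde s-(2+4\varepsilon)c+\varepsilon(\ell-5)K+(1-\varepsilon)\frac{K^2}{\tilde s}+r(\ell-3)c\kappa+(\ell+1-\alpha)\eta+\delta_g, \tag{12}$$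
where $\delta_g=(\ell-2)g-\frac{\ell g}{\tilde s}+\ell+1$. From $\tilde s\ge\frac{g+2}2$ we have
$$\frac{\ell g}{\tilde s}\le\frac{2\ell g}{g+2},\quad\text{so}\quad \frac{\ell g}{\tilde s}\le\ell\ \text{ for }g\le2,\qquad \frac{\ell g}{\tilde s}<2\ell\ \text{ always.}$$
This gives $\delta_g\ge5$: for $g=0,1,2$ we have $\delta_g\ge\ell+1$, $\frac{4\ell-3}3$, $2\ell-3$ respectively, and for $g\ge3$ we have $\delta_g\ge3(\ell-2)+\ell+1-2\ell=2\ell-5$. In (12) only the term in $c$ is negative. Put
$$\lambda=\frac{2+4\varepsilon}{\ell-3}=\frac{2\ell+2}{(\ell-1)(\ell-3)},$$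
which decreases in $\ell$; $\lambda=\frac32$ for $\ell=5$, and $\lambda\le\frac{14}{15}$ for $\ell\ge6$.

**Step 21. If $r\kappa\ge\lambda$**, the term $r(\ell-3)c\kappa\ge\lambda(\ell-3)c=(2+4\varepsilon)c$ pays for $c$. By (12), $\Lambda+Q>0$; use ($\Gamma$0).

From now on in this section $r\kappa<\lambda$. Then $\alpha=2r+r\kappa<2+2\varepsilon+\lambda$, so $\ell+1-\alpha>\ell-1-2\varepsilon-\lambda\ge2$; the lower bound increases in $\ell$ and equals $4-\frac12-\frac32=2$ at $\ell=5$.

**Step 22. $P_2\ne\emptyset$ and $\psi\ge1+4\varepsilon$.** Here ($\Gamma$1) pays for $c$. Since $3-\psi\le2-4\varepsilon$ and $2-4\varepsilon>0$, ($\Gamma$1) gives $\Gamma\ge3(c-1)-(2-4\varepsilon)(s-1)$. With $\tilde s\ge s$ and $\delta_g\ge5$,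
$$\Lambda+Q+\Gamma\ge(3-2-4\varepsilon)c+(2-4\varepsilon)-3+5=(1-4\varepsilon)c+4-4\varepsilon>0 .$$

**Step 23. $P_2\ne\emptyset$ and $\psi<1+4\varepsilon$.** Here $P$ is small, and (9) shows that $c$ itself is small. We have $|P|=\psi B/2=\psi\tilde s$, so $\ell p<(1+4\varepsilon)\tilde s$, and dividing by $r$, $(\ell-1)p<\frac{\ell+3}\ell\tilde s$. By (9) with $s=\tilde s-\frac g2$,
$$(\ell-3)c<\frac{\ell+3}\ell\tilde s-(\ell-3)\Big(\tilde s-\frac g2\Big)+K+g+\eta=K+\eta+\frac{(\ell-1)g}2-\theta\tilde s,$$
$$\theta=\ell-3-\frac{\ell+3}\ell=\ell-4-\frac3\ell\ge\frac25 .$$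
Since $(2+4\varepsilon)c=\lambda(\ell-3)c$, (12) gives, dropping the nonnegative terms $\varepsilon(\ell-5)K$ and $r(\ell-3)c\kappa$,
$$\Lambda+Q\ge\tilde s\big[2-4\varepsilon+\lambda\theta-\lambda\kappa+(1-\varepsilon)\kappa^2\big]+(\ell+1-\alpha-\lambda)\eta+\gamma g-\frac{\ell g}{\tilde s}+\ell+1,$$
$$\gamma=\ell-2-\frac{\lambda(\ell-1)}2=\ell-2-\frac{\ell+1}{\ell-3}\ \ge0 .$$
(The value of $\gamma$ is $0$ at $\ell=5$, and it increases in $\ell$.) The coefficient of $\eta$ is at least $\ell-1-2\varepsilon-2\lambda\ge\frac12$, with equality at $\ell=5$ in the last bound, which increases in $\ell$. Minimizing over $\kappa$, the bracket is at least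
$$2-4\varepsilon+\lambda\theta-\frac{\lambda^2}{4(1-\varepsilon)}\ \ge\ 0.85 :$$
for $\ell=5$ it is $1+0.6-0.75=0.85$; for $\ell\ge6$ we have $2-4\varepsilon\ge1.2$, $\lambda<1$ and $4(1-\varepsilon)\ge3.2$, so it is at least $1.2-\frac1{3.2}>0.85$.

If $\ell=5$, then $\gamma=0$, and $g\le2(\tilde s-1)$ gives $\frac{5g}{\tilde s}\le10-\frac{10}{\tilde s}$. The total is at least $0.85\tilde s+\frac{10}{\tilde s}-10+6\ge2\sqrt{8.5}-4>0$.

If $\ell\ge6$ and $g\le2$, then $\frac{\ell g}{\tilde s}\le\ell$, and the total is positive. If $\ell\ge6$ and $g\ge3$, then $\frac{\ell g}{\tilde s}<2\ell$ and $3\gamma+\ell+1-2\ell=2\ell-5-\frac{3(\ell+1)}{\ell-3}\ge0$ (it is $0$ at $\ell=6$ and increases); since the bracket is positive, the total is positive.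

So $\Lambda+Q>0$, and ($\Gamma$0) finishes.

**Step 24. $P_2=\emptyset$.** Here ($\Gamma$2) is strong. With (9') it reads
$$\Gamma\ge r[(\ell-3)(s+c)-K-g-\eta]+2c-2s+3 ,$$
and we add it to (12).

* The coefficient of $c$ is at least $-(2+4\varepsilon)+(\ell-2-2\varepsilon)+2=\ell-2-6\varepsilon>0$.
* The terms in $\tilde s,s$ are $(2-4\varepsilon)\tilde s+(\ell-4-2\varepsilon)s\ge(2-4\varepsilon)\tilde s$. Together with $(1-\varepsilon)\frac{K^2}{\tilde s}-rK$ they are at least $\tilde s[2-4\varepsilon-r\kappa+(1-\varepsilon)\kappa^2]\ge\tilde s\big[2-4\varepsilon-\frac{r^2}{4(1-\varepsilon)}\big]>0$: the last bracket is $1-\frac{1.5625}3$ for $\ell=5$, and at least $1.2-\frac{1.44}{3.2}$ for $\ell\ge6$. The remaining term $\varepsilon(\ell-5)K$ is nonnegative.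
* The coefficient of $\eta$ is at least $2-r>0$.
* The rest is $(\ell-2-r)g-\frac{\ell g}{\tilde s}+\ell+4$. For $g\le2$ it is at least $(\ell-2-r)g+4>0$. For $g\ge3$ it is more than $3(\ell-2-r)+\ell+4-2\ell=2\ell-2-3r>0$.

So $\Lambda+Q+\Gamma>0$.

## 12. Many full units, with $g\ge1$ and $p>s$

Here $K\ge0$ and $B=s+p+g$. Since $s\ge1$ and $p\ge2$, we have $B\ge g+3\ge4$, and $p>s$ gives $2(p+g)\ge B$.

**Step 25. The basic inequality.** The purpose is to cancel the term in $K$. We have $Q\ge\frac2B\big(\ell(p+g)K-\ell g\big)\ge\ell K-\frac{2\ell g}B$. With (10),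
$$\Lambda+Q\ge(2-4\varepsilon)s-(2+4\varepsilon)c+(3-2\varepsilon)K+(\ell-1-2\varepsilon)(g+\eta)-\frac{2\ell g}B+\ell+1 .$$

**Step 26. $P_2\ne\emptyset$.** We use ($\Gamma$1) and must bound $c_3(3-\psi)$. As $B\ge4$, $\frac{2\ell g}B\le\frac{\ell g}2$, so the $g$-terms are at least $(\frac\ell2-1-2\varepsilon)g\ge g$. Since $B<2p+g$, $|P|>\ell p$ and $\ell\ge5$, we have $\psi>\frac{10p}{2p+g}$. With $c_3<s<p$,
$$c_3(3-\psi)\le\max\Big\{0,\,p\Big(3-\frac{10p}{2p+g}\Big)\Big\}=\max\Big\{0,\frac{p(3g-4p)}{2p+g}\Big\}\le\frac g2 ,$$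
because $2p(3g-4p)\le g(2p+g)$ is equivalent to $g^2-4pg+8p^2=(g-2p)^2+4p^2\ge0$. So ($\Gamma$1) gives
$$\Lambda+Q+\Gamma\ge(2-4\varepsilon)s+(1-4\varepsilon)c-3+\frac g2+\ell+1>0 .$$

**Step 27. $P_2=\emptyset$.** Add ($\Gamma$2) with (9'). The coefficients of $s$ and $c$ become $(2-4\varepsilon)+(\ell-2-2\varepsilon)-2=\ell-2-6\varepsilon$ and $-(2+4\varepsilon)+(\ell-2-2\varepsilon)+2=\ell-2-6\varepsilon$, both positive. That of $K$ becomes $3-2\varepsilon-r=2-3\varepsilon>0$, and that of $\eta$ becomes $\ell-1-2\varepsilon-r=\ell-2-3\varepsilon>0$. The $g$-terms are at least $(\ell-2-3\varepsilon)g-\frac{2\ell g}{g+3}$. For $g=1$ this is $\frac\ell2-2-3\varepsilon\ge-\frac14$; for $g\ge2$ it is at least $(\frac{3\ell}5-2-3\varepsilon)g>0$. The constant is $\ell+4$. So the total is positive.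

## 13. Few full units

Here $K\le-1$. Put $m=-K\ge1$. Since $N=s-m\ge0$, we have $m\le s$. By (10),
$$\Lambda\ge(2-4\varepsilon)s-(2+4\varepsilon)c+(\ell-3+2\varepsilon)m+(\ell-1-2\varepsilon)(g+\eta)+\ell+1 .$$
The term in $K$ now helps us, and only $c$ must be paid for.

**Step 28. $P_2=\emptyset$.** Add (11) with (9'), that is, $\ell p\ge r[(\ell-3)(s+c)+m-g-\eta]$. The coefficients of $s$ and of $c$ become $\ell-2-6\varepsilon>0$, that of $m$ is positive, that of $g+\eta$ is $\ell-1-2\varepsilon-r=\ell-2-3\varepsilon>0$, and the constant is $\ell+4$. As $M\ge0$, $\Lambda+\Gamma_1+2M>0$.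

**Step 29. $P_2\ne\emptyset$: the basic inequality.** The purpose is to combine (7) with the bound for $\Gamma_1$. Let $c'=\max\{0,c_3+1-m\}$. Each $y\in P_2$ has $N-NS(y)\ge\max\{0,K+1+c_3\}=c'$, so (7) gives $2M\ge\frac2B|P_2|c'$. As $c'\le c_3\le s-1$ and $B\ge2s$, $\frac{2c'}B<1$, so $|P\setminus P_2|+\frac{2c'}B|P_2|\ge\frac{2c'}B|P|=\psi c'$, and
$$\Gamma_1+2M\ge|P\setminus P_2|+3(c-1-c_3)+\frac{2c'}B|P_2|\ge3(c-1-c_3)+\psi c'\ge3(c-1)-3(m-1)-c'(3-\psi),$$
using $c_3\le m-1+c'$. Hence
$$\Lambda+\Gamma_1+2M\ge(2-4\varepsilon)s+(1-4\varepsilon)c+(\ell-6+2\varepsilon)m+(\ell-1-2\varepsilon)(g+\eta)+\ell+1-c'(3-\psi). \tag{13}$$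
If $c'>0$, then $c'=c_3+1-m\le s-m$.

**Step 30. $c'=0$ or $\psi\ge1+4\varepsilon$.** Here the term in $s$ pays. In either case $c'(3-\psi)\le(2-4\varepsilon)(s-m)$, since $m\le s$. So (13) is at least $(2-4\varepsilon)m+(\ell-6+2\varepsilon)m+\ell+1=(\ell-4-2\varepsilon)m+\ell+1>0$.

**Step 31. $c'>0$, $\psi<1+4\varepsilon$, and $g=0$ or $p\le s$.** Here (9) bounds $c$ by $g+\eta$. We have $B=2s+g$ and $\ell p<|P|=\psi\frac B2<(1+4\varepsilon)(s+\frac g2)$, so $(\ell-1)p<\frac{\ell+3}\ell(s+\frac g2)$. With $-K=m>0$, (9) gives
$$g+\eta+\frac{\ell+3}{2\ell}g>(\ell-3)c+\theta s>(\ell-3)c ,$$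
with $\theta>0$ as in Step 23. As $\frac{\ell+3}{2\ell}\le0.8$, we get $1.8(g+\eta)>(\ell-3)c$, so
$$(\ell-1-2\varepsilon)(g+\eta)>\frac{(\ell-1-2\varepsilon)(\ell-3)}{1.8}\,c\ge(2+4\varepsilon)c .$$
For $\ell=5$ the last inequality compares $\frac{3.5\cdot2}{1.8}=3.88\ldots$ with $3$; the left side increases and the right side decreases in $\ell$. All other terms in the lower bound for $\Lambda$ are positive, so $\Lambda>0$. As $\Gamma_1,M\ge0$, we are done.

**Step 32. $c'>0$, $\psi<1+4\varepsilon$, $g\ge1$ and $p>s$.** Here $g$ is large. We have $B=s+p+g<2p+g$, and $1+4\varepsilon\le2$, so $2>\psi>\frac{10p}{2p+g}$. Hence $4p+2g>10p$, that is, $g>3p>3s$. Then $c'(3-\psi)\le3c'\le3s<g$, and (13) is at least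
$$(\ell-2-2\varepsilon)g+(2-4\varepsilon)s+(\ell-6+2\varepsilon)m>0 ,$$
since $(\ell-6+2\varepsilon)m\ge-\frac12m\ge-\frac12s$ and $2-4\varepsilon\ge1$.

In all cases $\Lambda+\Gamma_1+2M>0$, contradicting (8). Hence $V(H)$ can be partitioned into $k$ units, and $G$ has a $K_\ell^-$-factor. With the quoted results for $\ell=3$ and $\ell=4$ and the special case of Section 1 for $q=0$, this proves Theorem 1, and with Section 3 also Theorem 2. $\blacksquare$
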